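
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{A continuous image of a separable metrizable space that embeds in no continuous image of the irrationals}


\begin{abstract}
All spaces in this abstract are completely regular and Hausdorff. We answer a question of Christensen in the negative: there is, in ZFC, a space with a countable network that is not homeomorphic to a subspace of any continuous image of the irrationals. The example is a separable metrizable space with one point added. To each set $B\subseteq 2^\omega$ we attach such a space $X_B$, and we show that whenever $X_B$ embeds in a continuous image of a separable metrizable space $S$, the set $B$ is the projection of a closed subset of $S\times 2^\omega$. For non-analytic $B$ this gives the answer. It also follows that a family of spaces with countable networks in which all such spaces embed has at least $2^{\mathfrak c}$ members, and this bound is attained. Finally, we find a function space $C_p(Z)$, with $Z$ separable metrizable, that embeds in no continuous image of the irrationals.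
\end{abstract}

\section{The question and the answer}

All spaces are completely regular and Hausdorff unless stated otherwise; weaker separation axioms appear only in Lemma~\ref{lem:toy} and around Remark~\ref{rem:hausdorff}. In particular, ``continuous image'' means a completely regular Hausdorff one, although we often repeat this for emphasis. The space $\omega^\omega$ of sequences of natural numbers carries the product topology, with $\omega$ discrete; it is homeomorphic to the space of irrational numbers.

A set-valued map $F$ from a space $P$ to a space $X$ is \emph{usco-compact} if every value $F(p)$ is compact and $F$ is upper semicontinuous: for each open $O\subseteq X$ the set $\{p: F(p)\subseteq O\}$ is open. A space $X$ is \emph{$\omega$-analytic}, or $K$-analytic, if it is the union of the values of a usco-compact map from $\omega^\omega$ to $X$. It is an \emph{AH-space}, or Lindel\"of $\Sigma$-space, if it is the union of the values of a usco-compact map from some subset of $\omega^\omega$. A single-valued map is usco-compact exactly when it is continuous, so requiring the maps to be single-valued gives two smaller classes: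
\begin{itemize}
\item $X$ is \emph{point-$\omega$-analytic} if it is a continuous image of $\omega^\omega$;
\item $X$ is a \emph{point-AH-space} if it is a continuous image of a subset of $\omega^\omega$.
\end{itemize}
The second class has an intrinsic description. A \emph{network} for $X$ is a family $\mathcal N$ of subsets, not necessarily open, such that whenever $x\in O$ with $O$ open there is $N\in\mathcal N$ with $x\in N\subseteq O$.

\begin{lemma}\label{lem:network}
For a space $X$ the following are equivalent: $X$ is a point-AH-space; $X$ is a continuous image of a separable metrizable space; $X$ has a countable network.
\end{lemma}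

\begin{proof}
Subsets of $\omega^\omega$ are separable metrizable, and a continuous surjection carries a countable base of its domain to a countable network of its range. So each property implies the next one. Conversely, let $\mathcal N$ be a countable network for $X$, and let $\tau'$ be the topology generated by the sets $N$ and $X\setminus N$, $N\in\mathcal N$. Every open set of $X$ is a union of members of $\mathcal N$, so $\tau'$ is finer than the topology of $X$; in particular it is Hausdorff. It has a countable base of clopen sets, so it is separable metrizable and zero-dimensional, and $(X,\tau')$ is homeomorphic to a subset of $2^\omega\subseteq\omega^\omega$. The identity $(X,\tau')\to X$ is continuous.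
\end{proof}

Is every AH-space a subspace of an $\omega$-analytic one? Yes, for a trivial reason: $X$ lies in its Stone--\v{C}ech compactification $\beta X$, and the constant map $\sigma\mapsto\beta X$ is usco-compact. \emph{Christensen's problem} \cite{note} is the single-valued analogue, where this argument is not available:
\begin{quote}
\emph{Is every point-AH-space a subspace of a point-$\omega$-analytic space?}
\end{quote}
The first examples suggest that the answer is yes. A separable metrizable space embeds in the Hilbert cube, which, like every nonempty Polish space, is a continuous image of $\omega^\omega$. A nonempty countable space is a continuous image of the discrete space $\omega$, hence of $\omega^\omega$. In general, if $X=f(S)$ with $S$ a subset of a Polish space $P$, one could hope to enlarge $X$ by adding values for limits of sequences of $S$ that converge in $P\setminus S$. We shall see that one extra point attached to a metrizable space can prevent this.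

Recall that a subset of a Polish space is \emph{analytic} if it is a continuous image of a Polish space (that is, empty or a continuous image of $\omega^\omega$), and \emph{coanalytic} if its complement is analytic. We call a space coanalytic if it is homeomorphic to a coanalytic subset of a Polish space.

\begin{theorem}\label{thm:main}
There is, in ZFC, a point-AH-space $X$ that is not homeomorphic to a subspace of any point-$\omega$-analytic space. Moreover, $X$ can be chosen so that $X\setminus\{\infty\}$ is separable metrizable for some point $\infty\in X$, and so that $X$ is a continuous bijective image of a coanalytic separable metrizable space.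
\end{theorem}

So the answer is already negative one step above the analytic level, with a single exceptional point. Section~\ref{sec:toy} shows the mechanism in a countable example, Section~\ref{sec:space} builds the spaces $X_B$, and Section~\ref{sec:reach} proves the main result about them, Theorem~\ref{thm:reach}, from which Theorem~\ref{thm:main} follows at once. Sections~\ref{sec:class}--\ref{sec:cp} contain stronger versions.

\section{How one point stops sequences from converging}\label{sec:toy}

Let $X_0=(\omega\times\omega)\cup\{\infty\}$, where the points $(n,k)$ are isolated and the basic neighborhoods of $\infty$ are
\[
U_m=\{\infty\}\cup\{(n,k): n\ge m,\ k\text{ odd}\}\qquad(m\in\omega).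
\]
The sets $U_m$ and the singletons $\{(n,k)\}$ form a countable base of clopen sets, and $X_0$ is Hausdorff. Think of $\{n\}\times\omega$ as the $n$th row.

\begin{lemma}\label{lem:toy}
If $X_0$ is a subspace of a regular space $Y$, then for all but finitely many $n$ the row $(n,0),(n,1),(n,2),\dots$ does not converge in $Y$.
\end{lemma}

\begin{proof}
The set $A=\{(n,k): k\text{ even}\}$ is closed in $X_0$, because its complement is $U_0$. Hence $\infty\notin\mathrm{cl}_Y(A)$, and by regularity there is an open $W\subseteq Y$ with $\infty\in W$ and $\mathrm{cl}_Y(W)\cap\mathrm{cl}_Y(A)=\emptyset$. Choose $m$ with $U_m\subseteq W$ and let $n\ge m$. The even terms of the $n$th row lie in $A$, and the odd terms lie in $U_m\subseteq W$. A limit of the row would therefore lie in $\mathrm{cl}_Y(A)\cap\mathrm{cl}_Y(W)$, which is empty.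
\end{proof}

The rows are far away from $\infty$, since each is a clopen set not containing $\infty$. Nevertheless, the topology at $\infty$ forces a separation of even and odd terms that persists in every regular extension $Y$.

To use this, replace a row by a copy of a set $B\subseteq2^\omega$, and suppose that a space $X\supseteq\omega\times B$ lies in $Y=f(S)$. If $s_k\to s$ in $S$ and $f(s_k)=(n,b_k)$ with $b_k\to z\in2^\omega\setminus B$, then $(n,b_k)_k$ converges in $Y$ to $f(s)$, and this is what we want to forbid. If, in some row, nothing outside $B$ can be reached in this way, then $B$ should be describable from $S$ by a closed set and a projection. Three points need care.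
\begin{enumerate}
\item The point $z$ and the sequence $b_k$ depend on $Y$ and $f$, which are not known when $X$ is built. So a closed set $A$ must be prepared for \emph{every} possibility.
\item Lemma~\ref{lem:toy} says nothing about finitely many rows, and which ones these are depends on $Y$. So there must be infinitely many rows, and one prepared set should deal with one possible sequence in each of infinitely many rows.
\item Different prepared sets may conflict. For instance, if $A$ is one of them and its complement in $\omega\times B$ is another, then $\infty$ becomes isolated and separates nothing.
\end{enumerate}
There are at most $\mathfrak c=2^{\aleph_0}$ possibilities for the points and sequences in (1) and (2), even with one choice per row. The conflicts in (3) are removed by letting each prepared set live only on the rows in an infinite set $a_i\subseteq\omega$, where any two of these sets have finite intersection. Then finitely many prepared sets interfere with a given one in only finitely many of its rows.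

\section{The space $X_B$}\label{sec:space}

A natural number $m$ is identified with $\{0,\dots,m-1\}$. For $y\neq z$ in $2^\omega$ let
\[
\Delta(y,z)=\min\{j: y(j)\ne z(j)\}.
\]
For fixed $z$ the function $y\mapsto\Delta(y,z)$ is locally constant on $2^\omega\setminus\{z\}$. If $y_k\to z$ and $y_k\neq z$ for all $k$, then $\Delta(y_k,z)\to\infty$. We use the values of $\Delta(\cdot,z)$ in place of the positions $k$ in the rows of Section~\ref{sec:toy}, and a set $J\subseteq\omega$ in place of the set of even numbers.

Fix $B\subseteq2^\omega$ and let $M=\omega\times B$ with the product topology, which is separable metrizable. Let
\[
I=(2^\omega\setminus B)^\omega\times\mathcal P(\omega)^\omega .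
\]
An index $i=\bigl((z_n)_n,(J_n)_n\bigr)\in I$ thus consists of a point $z_n\in2^\omega\setminus B$ and a set $J_n\subseteq\omega$ for each row $n$. (If $B=2^\omega$, then $I=\emptyset$; this is allowed.) Clearly $|I|\le\mathfrak c$. Fix infinite sets $a_i\subseteq\omega$ $(i\in I)$ such that $a_i\cap a_j$ is finite whenever $i\ne j$. This is possible because there is an almost disjoint family of size $\mathfrak c$: in the countable set $2^{<\omega}$ of finite $0$-$1$ sequences, take for each $x\in2^\omega$ the set of its initial segments. Put
\[
A_i=\{(n,b)\in M:\ n\in a_i,\ \Delta(b,z_n)\in J_n\}.
\]
Since $z_n\notin B$, the function $\Delta(\cdot,z_n)$ is defined and locally constant on all of $B$, so $A_i$ is clopen in $M$.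

Let $X_B=M\cup\{\infty\}$, where $\infty\notin M$. The set $M$ is open in $X_B$ and has its usual topology; the basic neighborhoods of $\infty$ are the sets
\[
U(E,m)=X_B\setminus\Bigl((m\times B)\cup\bigcup_{i\in E}A_i\Bigr),\qquad E\subseteq I\text{ finite},\ m\in\omega .
\]

\begin{lemma}\label{lem:XB}
$X_B$ is a Hausdorff space with a base of clopen sets, hence completely regular, and it has a countable network. The identity is a continuous bijection from the separable metrizable space $M\oplus\{\infty\}$ onto $X_B$. In particular, $X_B$ is a point-AH-space.
\end{lemma}

\begin{proof}
We have $U(E,m)\cap U(E',m')=U(E\cup E',\max(m,m'))$. Also, $M\setminus U(E,m)$ is a finite union of clopen subsets of $M$, hence clopen in $M$. So the definition gives a topology in which the sets $U(E,m)$ are open. Their complements are open subsets of $M$, so the sets $U(E,m)$ are clopen in $X_B$.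

If $V\subseteq\{n\}\times B$ is clopen in $M$, then $V$ is open in $X_B$, and its complement is open because $M\setminus V$ is open and the complement contains $U(\emptyset,n+1)$. So $V$ is clopen in $X_B$. Such sets $V$ form a base of $M$, and together with the sets $U(E,m)$ they form a base of clopen sets of $X_B$.

Two points of $M$ are separated inside $M$; a point $(n,b)$ and $\infty$ are separated by $\{n\}\times B$ and $U(\emptyset,n+1)$. A countable base of $M$ together with $\{\infty\}$ is a countable network for $X_B$. The trace on $M$ of an open set of $X_B$ is open in $M$, so the identity $M\oplus\{\infty\}\to X_B$ is continuous. The last statement follows from Lemma~\ref{lem:network}.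
\end{proof}

\section{Embedding $X_B$ forces $B$ to be a projection}\label{sec:reach}

\begin{theorem}\label{thm:reach}
Let $S$ be a separable metrizable space, $Y$ a completely regular space and $f:S\to Y$ a continuous surjection, and suppose that $X_B$ is homeomorphic to a subspace of $Y$. Then $B$ is the projection to $2^\omega$ of a closed subset of $S\times2^\omega$.
\end{theorem}

The idea is to show that in some row no point outside $B$ can be reached along a convergent sequence of $S$. Otherwise we choose one bad sequence in each row. All these sequences together determine a single index $i\in I$, and the set $A_i$, prepared in advance, separates the even from the odd terms of one of them, as in Lemma~\ref{lem:toy}.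

\begin{proof}
Identify $X_B$ with a subspace of $Y$. Let
\[
T=\{(s,n,b)\in S\times\omega\times B:\ f(s)=(n,b)\},
\]
let $\overline T$ be its closure in $S\times\omega\times2^\omega$, and for $n\in\omega$ put
\[
C_n=\{(s,z)\in S\times2^\omega:(s,n,z)\in\overline T\},\qquad
R_n=\{z\in2^\omega:\ (s,z)\in C_n\text{ for some }s\in S\}.
\]
The set $C_n$ is closed in $S\times2^\omega$, and $R_n$ is its projection; it consists of the points of $2^\omega$ that can be reached from the $n$th row. Since $f$ is onto, every $(n,b)\in M$ is a value of $f$, so $B\subseteq R_n$ for every $n$. We show that $R_n=B$ for some $n$, which proves the theorem.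

\smallskip
\emph{Choosing the index.} Suppose that $R_n\neq B$ for every $n$. For each $n$ choose $z_n\in R_n\setminus B$ and $s_n\in S$ with $(s_n,n,z_n)\in\overline T$. Since $S\times\omega\times2^\omega$ is metrizable, some sequence in $T$ converges to $(s_n,n,z_n)$. From some term on its second coordinate is $n$, so after discarding finitely many terms it gives $s_{n,k}\in S$ and $b_{n,k}\in B$ $(k\in\omega)$ with
\[
s_{n,k}\to s_n,\quad b_{n,k}\to z_n\quad(k\to\infty),\qquad f(s_{n,k})=(n,b_{n,k}).
\]
As $z_n\notin B$, we have $b_{n,k}\neq z_n$ for all $k$, hence $\Delta(b_{n,k},z_n)\to\infty$. Passing to a subsequence, we may assume that $\Delta(b_{n,k},z_n)$ is strictly increasing in $k$. Put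
\[
J_n=\{\Delta(b_{n,k},z_n):k\text{ even}\},\qquad i=\bigl((z_n)_n,(J_n)_n\bigr)\in I .
\]
For fixed $n$ the values $\Delta(b_{n,k},z_n)$, $k\in\omega$, are distinct. Therefore, for every $n\in a_i$ and every $k$,
\begin{equation}\label{eq:alt}
(n,b_{n,k})\in A_i\iff k\text{ is even}.
\end{equation}

\smallskip
\emph{Choosing the row.} The set $A_i$ is closed in $X_B$, since its complement is the open set $U(\{i\},0)$. Hence $\infty\notin\mathrm{cl}_Y(A_i)$, and since $Y$ is regular there is an open $W\subseteq Y$ with
\[
\infty\in W\quad\text{and}\quad \mathrm{cl}_Y(W)\cap\mathrm{cl}_Y(A_i)=\emptyset .
\]
Choose a finite $E\subseteq I$ and $m\in\omega$ with $U(E,m)\subseteq W$. Since $a_i$ is infinite and meets each $a_j$, $j\in E\setminus\{i\}$, in a finite set, we can pick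
\[
n\in a_i\setminus\bigcup_{j\in E\setminus\{i\}}a_j\quad\text{with } n\ge m .
\]

\smallskip
\emph{The contradiction.} If $k$ is even, then $(n,b_{n,k})\in A_i$ by \eqref{eq:alt}. If $k$ is odd, then $(n,b_{n,k})\in U(E,m)$: it is not in $m\times B$ because $n\ge m$; it is not in $A_j$ for $j\in E\setminus\{i\}$ because $n\notin a_j$; and it is not in $A_i$ by \eqref{eq:alt}. So the even terms of the sequence $(n,b_{n,k})=f(s_{n,k})$ lie in $A_i$ and the odd terms lie in $W$. By continuity of $f$ this sequence converges in $Y$ to $f(s_n)$. Therefore $f(s_n)\in\mathrm{cl}_Y(A_i)\cap\mathrm{cl}_Y(W)=\emptyset$, a contradiction.
\end{proof}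

Nothing is known about the point $f(s_n)$: it may lie in $X_B$ or in $Y\setminus X_B$. For this reason the separation has to take place in $Y$ and not just in $X_B$. Of the complete regularity of $Y$ only regularity was used. It cannot be weakened to the Hausdorff property.

\begin{remark}\label{rem:hausdorff}
\emph{For every $B\subseteq2^\omega$ the space $X_B$ embeds in a Hausdorff space that is a continuous image of $\omega^\omega$.} Let $Y^*=(\omega\times2^\omega)\cup\{\infty\}$, and for $i=\bigl((z_n)_n,(J_n)_n\bigr)\in I$ put
\[
A_i^*=\{(n,y)\in\omega\times2^\omega:\ n\in a_i,\text{ and }y=z_n\text{ or }\Delta(y,z_n)\in J_n\}.
\]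
This set is closed in $\omega\times2^\omega$, since for $n\in a_i$ the omitted part of the $n$th row, $\{y\ne z_n:\Delta(y,z_n)\notin J_n\}$, is open in $2^\omega$. Let $\omega\times2^\omega$ be open in $Y^*$ with its usual topology, and let the basic neighborhoods of $\infty$ be the sets
\[
U^*(E,m)=Y^*\setminus\Bigl((m\times2^\omega)\cup\bigcup_{i\in E}A_i^*\Bigr),
\]
with $E\subseteq I$ finite and $m\in\omega$. The family of these sets is closed under finite intersections, and their traces on $\omega\times2^\omega$ are open, so this is a topology. It is Hausdorff, because $(n,y)$ and $\infty$ are separated by $\{n\}\times2^\omega$ and $U^*(\emptyset,n+1)$. The identity from the Polish space $(\omega\times2^\omega)\oplus\{\infty\}$ onto $Y^*$ is continuous, so $Y^*$ is a continuous image of $\omega^\omega$. Since no $z_n$ lies in $B$, we have $A_i^*\cap M=A_i$ and hence $U^*(E,m)\cap X_B=U(E,m)$, so $X_B$ is a subspace of $Y^*$.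
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $B\subseteq2^\omega$ be non-analytic. By Lemma~\ref{lem:XB}, $X_B$ is a point-AH-space. If it embedded in a completely regular continuous image of $S=\omega^\omega$, then by Theorem~\ref{thm:reach} the set $B$ would be the projection of a closed subset of the Polish space $\omega^\omega\times2^\omega$. A closed subset of a Polish space is Polish, so $B$ would be analytic, a contradiction.

Non-analytic sets exist by counting. A nonempty analytic set $g(\omega^\omega)\subseteq2^\omega$, with $g$ continuous, is the projection of the graph of $g$, which is closed in $\omega^\omega\times2^\omega$. A second countable space has at most $\mathfrak c$ closed subsets. So at most $\mathfrak c$ of the $2^{\mathfrak c}$ subsets of $2^\omega$ are analytic.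

For the last part, let $B\subseteq2^\omega$ be a coanalytic set that is not Borel; it is well known that such sets exist. By Suslin's theorem, a set that is both analytic and coanalytic is Borel; so $B$ is not analytic, and the first paragraph applies to $X=X_B$. The subspace $X_B\setminus\{\infty\}=M$ is separable metrizable. By Lemma~\ref{lem:XB}, $X_B$ is a continuous bijective image of $(\omega\times B)\oplus\{\infty\}$. This is a coanalytic space, since its complement in the Polish space $(\omega\times2^\omega)\oplus\{\infty\}$ is the analytic set $\omega\times(2^\omega\setminus B)$.
\end{proof}

\section{Which of the spaces $X_B$ embed}\label{sec:class}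

For the spaces $X_B$, Theorem~\ref{thm:reach} has a converse: if $B$ itself is an image of a space from a suitable class, then so is $X_B$, and no enlargement is needed.

\begin{theorem}\label{thm:class}
Let $\mathcal S$ be a class of separable metrizable spaces that is closed under closed subspaces, under homeomorphic copies, and under the operation $S\mapsto(S\times\omega\times2^\omega)\oplus\{\mathrm{pt}\}$. For every $B\subseteq2^\omega$ the following are equivalent:
\begin{enumerate}
\item $X_B$ embeds in a completely regular continuous image of a member of $\mathcal S$;
\item $B$ is a continuous image of a member of $\mathcal S$;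
\item $X_B$ is a continuous image of a member of $\mathcal S$.
\end{enumerate}
In particular, $X_B$ embeds in a point-$\omega$-analytic space if and only if $B$ is analytic, if and only if $X_B$ is point-$\omega$-analytic. The same equivalence holds with the projective class $\mathbf\Sigma^1_n$ $(n\ge1)$ in place of ``analytic'' and with continuous images of $\mathbf\Sigma^1_n$ subsets of Polish spaces in place of point-$\omega$-analytic spaces. Consequently, for every $n\ge 1$ there is a point-AH-space that embeds in no completely regular continuous image of a $\mathbf\Sigma^1_n$ subset of a Polish space.
\end{theorem}

Recall that the $\mathbf\Sigma^1_1$ subsets of a Polish space are the analytic ones, the $\mathbf\Pi^1_n$ sets are the complements of $\mathbf\Sigma^1_n$ sets, and the $\mathbf\Sigma^1_{n+1}$ subsets of $P$ are the projections of $\mathbf\Pi^1_n$ subsets of $P\times\omega^\omega$. The $\mathbf\Sigma^1_n$ sets are closed under preimages by continuous maps between Polish spaces, under finite unions and intersections, and under projections along Polish spaces, and they include all closed sets.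

\begin{proof}
(3)$\Rightarrow$(1) holds because $X_B$ is completely regular.

(1)$\Rightarrow$(2). Let $S\in\mathcal S$ be the member in (1). By Theorem~\ref{thm:reach}, $B$ is a continuous image of a closed subspace $C$ of $S\times2^\omega$. Placing $S\times2^\omega$ in $(S\times\omega\times2^\omega)\oplus\{\mathrm{pt}\}$ as the part whose $\omega$-coordinate is $0$, we see that $C$ is homeomorphic to a closed subspace of a member of $\mathcal S$, so $C\in\mathcal S$.

(2)$\Rightarrow$(3). Let $g:S\to B$ be a continuous surjection with $S\in\mathcal S$. The map $(n,s)\mapsto(n,g(s))$, together with $\mathrm{pt}\mapsto\infty$, sends $(\omega\times S)\oplus\{\mathrm{pt}\}$ continuously onto $M\oplus\{\infty\}$, which maps continuously onto $X_B$ by Lemma~\ref{lem:XB}. Fixing a point of $2^\omega$ in the last coordinate shows that $(\omega\times S)\oplus\{\mathrm{pt}\}$ is homeomorphic to a closed subspace of $(S\times\omega\times2^\omega)\oplus\{\mathrm{pt}\}$, so it belongs to $\mathcal S$.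

\smallskip
\emph{The analytic case.} Let $\mathcal S$ be the class of Polish spaces, which has the required closure properties. By definition, (2) says that $B$ is analytic. Nonempty continuous images of Polish spaces are the same as continuous images of $\omega^\omega$, and $X_B\ne\emptyset$; so (1) and (3) say that $X_B$ embeds in a point-$\omega$-analytic space and that $X_B$ is point-$\omega$-analytic, respectively.

\smallskip
\emph{The projective case.} Let $\mathcal S$ be the class of spaces homeomorphic to $\mathbf\Sigma^1_n$ subsets of Polish spaces. To check the closure properties, let $D$ be a $\mathbf\Sigma^1_n$ subset of a Polish space $P$. A closed subspace of $D$ has the form $D\cap F$ with $F$ closed in $P$, so it is $\mathbf\Sigma^1_n$ in $P$. The set $D\times\omega\times2^\omega$ is the preimage of $D$ under the projection $P\times\omega\times2^\omega\to P$, so it is $\mathbf\Sigma^1_n$ in $Q=P\times\omega\times2^\omega$. Finally, if $D'$ is $\mathbf\Sigma^1_n$ in a Polish space $Q$, then $D'$ is $\mathbf\Sigma^1_n$ in $Q\oplus\{\mathrm{pt}\}$, because it is the projection along $Q$ of the set $\{(y,q)\in(Q\oplus\{\mathrm{pt}\})\times Q: y=q,\ q\in D'\}$, the intersection of a closed set with a preimage of $D'$; so the union $D'\cup\{\mathrm{pt}\}$ with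 a closed set is $\mathbf\Sigma^1_n$ there as well. Hence $\mathcal S$ has the required closure properties.

It remains to see that (2) holds if and only if $B$ is $\mathbf\Sigma^1_n$. If $B$ is $\mathbf\Sigma^1_n$, then $B\in\mathcal S$ and the identity map gives (2). Conversely, let $g:D\to B$ be a continuous surjection with $D\subseteq P$ as above. The graph of $g$ is relatively closed in $D\times2^\omega$, so it is the intersection of a closed subset of $P\times2^\omega$ with the $\mathbf\Sigma^1_n$ set $D\times2^\omega$; hence it is $\mathbf\Sigma^1_n$ in $P\times2^\omega$. Projecting along $P$, we find that $B$ is $\mathbf\Sigma^1_n$.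

For the last statement, a Polish space has at most $\mathfrak c$ subsets in $\mathbf\Sigma^1_n$, by induction on $n$: for $n=1$ this is the count in the proof of Theorem~\ref{thm:main}, with the given space in place of $2^\omega$, and passing to complements and projections does not increase the bound. So some $B\subseteq2^\omega$ is not $\mathbf\Sigma^1_n$, and for it (1) fails.
\end{proof}

\section{No small universal family}\label{sec:count}

Theorem~\ref{thm:reach} places no restriction on $S$ beyond being separable metrizable, so it also rules out small universal families, whether or not their members are definable in any sense.

\begin{theorem}\label{thm:universal}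
Let $\mathcal S$ be a family of fewer than $2^{\mathfrak c}$ separable metrizable spaces. Then some point-AH-space embeds in no completely regular continuous image of any member of $\mathcal S$. Consequently, the least cardinality of a family $\mathcal U$ of completely regular spaces with countable networks, such that every completely regular space with a countable network embeds in a member of $\mathcal U$, is exactly $2^{\mathfrak c}$.
\end{theorem}

\begin{proof}
For each $S\in\mathcal S$ the second countable space $S\times2^\omega$ has at most $\mathfrak c$ closed subsets. So at most $|\mathcal S|\cdot\mathfrak c<2^{\mathfrak c}$ subsets of $2^\omega$ are projections of closed subsets of $S\times2^\omega$ for some $S\in\mathcal S$. Choose $B\subseteq2^\omega$ that is not among them. By Theorem~\ref{thm:reach}, $X_B$ embeds in no completely regular continuous image of a member of $\mathcal S$.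

\emph{Lower bound.} By Lemma~\ref{lem:network}, each member of $\mathcal U$ is a continuous image of a separable metrizable space. If $|\mathcal U|<2^{\mathfrak c}$, the first part gives a point-AH-space that embeds in no member of $\mathcal U$.

\emph{Upper bound.} It suffices to show that there are at most $2^{\mathfrak c}$ completely regular spaces with countable networks up to homeomorphism. Let $X$ be such a space with countable network $\mathcal N$. If $x\ne y$, there is an open $O$ with $x\in O$ and $y\notin O$, hence an $N\in\mathcal N$ with $x\in N$ and $y\notin N$. So $x$ is determined by $\{N\in\mathcal N:x\in N\}$, and $|X|\le\mathfrak c$. Choosing a point in each nonempty member of $\mathcal N$ we obtain a countable dense set. A continuous function is determined by its values on a dense set, so $|C(X,[0,1])|\le\mathfrak c$, and by complete regularity $X$ embeds in $[0,1]^{\mathfrak c}$. This cube has cardinality $2^{\mathfrak c}$, so it has at most $(2^{\mathfrak c})^{\mathfrak c}=2^{\mathfrak c}$ subsets of size at most $\mathfrak c$.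
\end{proof}

\section{A function space}\label{sec:cp}

For a space $X$ let $C_p(X)$ be the set $C(X)$ of continuous real-valued functions on $X$ with the topology of pointwise convergence. It is a locally convex space. Let $nw(X)$ be the least infinite cardinal $\kappa$ such that $X$ has a network of at most $\kappa$ sets. Arhangel'skii's theorem says that $nw(C_p(X))=nw(X)$ \cite{arh}. We need only the following part: \emph{if $X$ has a countable network, so does $C_p(X)$.} To see this, let $\mathcal N$ be a countable network for $X$ and $\mathcal V$ a countable base of $\mathbb R$. The countably many sets
\[
\{g\in C(X): g(N_l)\subseteq V_l\text{ for }l=1,\dots,r\},\qquad N_l\in\mathcal N,\ V_l\in\mathcal V,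
\]
form a network. Indeed, if $g(x_l)\in O_l$ for $l=1,\dots,r$ with $O_l\subseteq\mathbb R$ open, choose $V_l\in\mathcal V$ with $g(x_l)\in V_l\subseteq O_l$ and then $N_l\in\mathcal N$ with $x_l\in N_l\subseteq g^{-1}(V_l)$. The resulting set contains $g$ and is contained in the basic open set $\{g':g'(x_l)\in O_l,\ l=1,\dots,r\}$.

\begin{corollary}\label{cor:cp}
There is a separable metrizable space $Z$ such that the locally convex space $C_p(Z)$, which has a countable network, is not homeomorphic to a subspace of any completely regular continuous image of the irrationals.
\end{corollary}

The idea is to choose $Z$ so that $C_p(Z)$ contains a copy of some $X_B$ with $B$ not analytic.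

\begin{proof}
Let $X=X_B$ with $B$ not analytic. Then $C_p(X)$ has a countable network, so by Lemma~\ref{lem:network} there are a separable metrizable space $Z$ and a continuous surjection $\varphi:Z\to C_p(X)$. Define
\[
\Phi:X\to C_p(Z),\qquad \Phi(x)(\zeta)=\varphi(\zeta)(x).
\]
Each $\Phi(x)$ is continuous on $Z$, since it is the composition of $\varphi$ with the evaluation $g\mapsto g(x)$ on $C_p(X)$. For $\zeta\in Z$ the coordinate $x\mapsto\Phi(x)(\zeta)$ is the function $\varphi(\zeta)\in C(X)$. Hence $\Phi$ is continuous and, because $\varphi$ is onto, its coordinates are exactly all functions in $C(X)$. Since $X$ is completely regular and Hausdorff, these functions separate points and induce the topology of $X$, so $\Phi$ is an embedding. If $C_p(Z)$ embedded in a point-$\omega$-analytic space, so would $X_B$, and we saw in the proof of Theorem~\ref{thm:main} that it does not. Finally, $C_p(Z)$ has a countable network because $Z$ has one.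
\end{proof}

\begin{thebibliography}{9}

\bibitem{arh}
A.~V. Arhangel'skii, \emph{Topological Function Spaces}, Kluwer, 1992.

\bibitem{note}
\emph{A Note On Countably Determined And Distinguishable Sets},
\url{https://dml.cz/bitstream/handle/10338.dmlcz/106542/CommentatMathUnivCarol_028-1987-2_12.pdf}.

\end{thebibliography}

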